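# Kazhdan groups that remember a subset of a free group

## 1. A group whose commutators spell out a subset of a free group

Throughout, $[a,b]=aba^{-1}b^{-1}$ and $k=\mathbb F_2$. Let $F$ be the free group on $x_1,x_2,x_3,x_4$, let $H_i=\langle x_i\rangle$, and let $\Delta=\langle x_1,x_2\rangle$, a free group of rank 2. Fix a subset $S\subseteq\Delta$. We build a group in which $S$ can be read off from commutators.

**The table of values.** For $i<j$ define a function $\zeta_{ij}=\zeta_{ij}^S:H_i\backslash F/H_j\to\mathbb Z$ on double cosets as follows.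

* $\zeta_{12}=1$ on $H_1H_2$, $\zeta_{12}=2$ on $H_1x_2x_1^2H_2$, and $\zeta_{12}=0$ elsewhere.
* $\zeta_{13}=1$ on $H_1H_3$ and $0$ elsewhere; $\zeta_{23}=1$ on $H_2H_3$ and $0$ elsewhere; $\zeta_{14}=\zeta_{24}=0$.
* $\zeta_{34}=1$ on $H_3gH_4$ for $g\in S$, $\zeta_{34}=2$ on $H_3gH_4$ for $g\in\Delta\setminus S$, $\zeta_{34}=3$ on $H_3x_1x_3\delta H_4$ for $\delta\in\Delta$, and $\zeta_{34}=0$ elsewhere.

This makes sense provided the listed double cosets are distinct. First, $x_2x_1^2\notin H_1H_2$. Next, an element of $H_3gH_4$ with $g\in\Delta$ is $x_3^agx_4^b$, and an element of $H_3x_1x_3\delta H_4$ is $x_3^ax_1x_3\delta x_4^b$. With $g,\delta$ written as reduced words, both expressions are reduced. So $a,g,b$ (respectively $a,\delta,b$) are determined by the element. The two families are disjoint because only in the second does a letter $x_3$ occur after a letter $x_1$.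

Put $\zeta_{ji}(h)=-\zeta_{ij}(h^{-1})$ for $i<j$, and $\zeta_{ii}=0$. Only $\zeta_{34}$ and $\zeta_{43}$ depend on $S$.

**The Heisenberg-type group.** Let $M=\bigoplus_{i=1}^4\mathbb Z[F/H_i]$ and let $e_i$ be the coset $H_i$. So $M$ is free abelian on the symbols $ge_i$, where $ge_i=g'e_i$ exactly when $g^{-1}g'\in H_i$; in particular $x_ie_i=e_i$. Let $\beta:M\times M\to\mathbb Z$ be the bilinear map with
$$\beta(ge_i,he_j)=\zeta_{ij}(g^{-1}h)\ \text{ for } i<j,\qquad \beta(ge_i,he_j)=0\ \text{ for } i\ge j .$$
Replacing $g$ by $gx_i^a$ or $h$ by $hx_j^b$ does not change the double coset of $g^{-1}h$, so $\beta$ is well defined. It is $F$-invariant because $(fg)^{-1}(fh)=g^{-1}h$. Put $\omega(m,m')=\beta(m,m')-\beta(m',m)$. Then $\omega(ge_i,he_j)=\zeta_{ij}(g^{-1}h)$ for all $i,j$. For $i<j$ this is the definition. For $i>j$ the left side is $-\zeta_{ji}(h^{-1}g)=\zeta_{ij}(g^{-1}h)$. For $i=j$ both sides vanish.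

Let $\mathcal H_S=M\times\mathbb Z$ with product
$$(m,c)(m',c')=(m+m',\,c+c'+\beta(m,m')).$$
Bilinearity of $\beta$ gives associativity. The identity is $(0,0)$ and the inverse of $(m,c)$ is $(-m,-c+\beta(m,m))$. The subgroup $Z_S=0\times\mathbb Z$ is central. Comparing $(m,c)(m',c')$ with $(m',c')(m,c)$ gives
$$[(m,c),(m',c')]=(0,\omega(m,m')).$$
The group $F$ acts on $\mathcal H_S$ by the automorphisms $f(m,c)=(fm,c)$. Define
$$G_S=\mathcal H_S\rtimes F .$$
Its elements are written $(m,c)f$, and $f(m,c)f^{-1}=(fm,c)$.

A toy example: drop $F$, take $M=\mathbb Z e_1\oplus\mathbb Z e_2$ with $\beta(e_1,e_2)=1$ and the other three values $0$. Then $M\times\mathbb Z$ is the integral Heisenberg group, with $[e_1,e_2]$ generating the center. In $G_S$ the same thing happens, but there are infinitely many basis vectors, permuted by $F$, and a whole table of commutators.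

Write $\varepsilon_i=(e_i,0)$ and $z=(0,1)$. Since $g\varepsilon_jg^{-1}=(ge_j,0)$, the table can be read inside the group:
$$[\varepsilon_i,\,g\varepsilon_jg^{-1}]=z^{\zeta_{ij}(g)}\qquad(g\in F). \tag{1}$$
In particular, for $g\in\Delta$, the commutator $[\varepsilon_3,g\varepsilon_4g^{-1}]$ is $z$ if $g\in S$ and $z^2$ if $g\notin S$. So the group knows $S$ once we know where $x_1,\dots,x_4$, the $\varepsilon_i$ and $z$ are. The rest of the table is there to pin these down.

**The Kazhdan group.** For a ring $R$ and $i\neq j$ let $E_{ij}(r)=1+re_{ij}$, where $e_{ij}$ is now a matrix unit, and let $EL_3(R)\le GL_3(R)$ be the subgroup generated by all $E_{ij}(r)$. Put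
$$K_S=EL_3(k[G_S]).$$

## 2. Isomorphism and bi-embeddability of Kazhdan groups

The map $S\mapsto K_S$ is meant to settle a question about the complexity of classifying Kazhdan groups: is deciding whether two Kazhdan groups are isomorphic, or whether each embeds in the other, as hard as any countable Borel classification problem can be? Here are the notions.

**The space of finitely generated groups.** Let $F_m$ be the free group on $m$ generators and $\mathcal G_m$ the set of its normal subgroups, a closed subset of $2^{F_m}$ and hence a compact Polish space. The point $N$ encodes the group $F_m/N$ with its $m$ marked generators. A map $S\mapsto N_S$ from a zero-dimensional space such as $2^\Delta$ to $\mathcal G_m$ is continuous iff for each word $w$ the set $\{S: w\in N_S\}$ is clopen. Put $\mathcal G_{fg}=\bigsqcup_{m\ge1}\mathcal G_m$. On it we have isomorphism $\cong$ and bi-embeddability: $G\approx_{em}H$ iff $G\hookrightarrow H$ and $H\hookrightarrow G$. Both are countable Borel equivalence relations, that is, Borel with countable classes.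

**Universality.** A countable Borel equivalence relation $E$ on a standard Borel space $X$ is *universal* if for every countable Borel equivalence relation $F'$ on a standard Borel space $Y$ there is a Borel map $f:Y\to X$ with $y\,F'\,y'\iff f(y)\,E\,f(y')$ (a *Borel reduction*). It is *weakly universal* if some (equivalently, any) universal countable Borel equivalence relation has a countable-to-one Borel homomorphism to $E$, where a homomorphism is only required to satisfy $\Rightarrow$.

**Kazhdan groups.** A finitely generated group has *property (T)* if there are a finite set $Q$ in it and $\epsilon>0$ such that every unitary representation with a unit vector moved by less than $\epsilon$ by each element of $Q$ has a nonzero invariant vector. A finite group has it: take $Q$ to be the whole group and $\epsilon=1$; the average of the orbit of $v$ is at distance less than $1$ from $v$, so it is a nonzero invariant vector. The group $\mathbb Z$ does not have it: the characters $1\mapsto e^{it}$ with small $t\ne0$ have almost invariant vectors and no invariant ones. Property (T) passes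 to quotients. Let $\mathcal G_{kaz}\subseteq\mathcal G_{fg}$ be the set of Kazhdan groups; by a result of Shalom it is open.

On $\mathcal G_{kaz}$ both $\cong$ and $\approx_{em}$ are known to be weakly universal. The conjecture, from "The Bi-Embeddability Relation for Finitely Generated Groups II", says that both are universal. We prove it.

The natural source of hardness is the following.

**(DJK)** Dougherty–Jackson–Kechris (Trans. AMS 341, 1994): the orbit equivalence relation of the translation action of $F_2$ on $2^{F_2}$ is universal.

Left and right translation are interchanged by $S\mapsto S^{-1}$, so we may use the relation $T=S\gamma$ for some $\gamma\in\Delta$ on $2^\Delta$. Write $S\Delta=\{S\gamma:\gamma\in\Delta\}$. The smallest orbits are $\{\emptyset\}$ and $\{\Delta\}$; the orbit of $\{1\}$ is the set of all singletons $\{\gamma\}$. So a reduction to $\approx_{em}$ must, at the very least, turn all singletons into bi-embeddable groups and keep them apart from $\emptyset$ and $\Delta$.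

The groups $G_S$ are not Kazhdan: $G_S$ maps onto $F$ and hence onto $\mathbb Z$. This is why $K_S$ is needed.

**(EJ)** Ershov–Jaikin-Zapirain (Invent. Math. 179, 2010): $EL_n(R)$ has property (T) for $n\ge3$ and $R$ a finitely generated associative unital ring.

Passing from $G_S$ to $K_S$ could destroy information, and most of the work goes into showing that it does not. A group is *bi-ordered* if it carries a total order invariant under left and right multiplication; it is *bi-orderable* if it has such an order. For example, $\mathbb Z^2$ with the lexicographic order is bi-ordered, and free groups are bi-orderable. A nontrivial finite group is not: if $g>1$ then $g^n>1$ for all $n\ge1$. Here are the statements.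

**Theorem A.** Let $G,G'$ be bi-orderable groups. Then $EL_3(k[G])\hookrightarrow EL_3(k[G'])$ if and only if $G\hookrightarrow G'$.

**Theorem B.** Let $\Delta$ be free of rank 2. There are 8-generated bi-orderable groups $G_S$ $(S\subseteq\Delta)$, depending continuously on $S\in2^\Delta$ as marked groups, such that: if $T=S\gamma$ for some $\gamma\in\Delta$, then $G_S\cong G_T$; and if $G_S\hookrightarrow G_T$, then $T=S\gamma$ for some $\gamma\in\Delta$.

**Theorem C.** Put $K_S=EL_3(k[G_S])$. Each $K_S$ is Kazhdan, $S\mapsto K_S$ is a continuous map $2^\Delta\to\mathcal G_{102}$, and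
$$T\in S\Delta\iff K_S\cong K_T\iff K_S\approx_{em}K_T\iff K_S\hookrightarrow K_T. \tag{2}$$
Hence $\cong$ and $\approx_{em}$ on $\mathcal G_{kaz}$ are universal countable Borel equivalence relations.

## 3. Generators, continuity and a bi-order for $G_S$

We now show that the groups of Section 1 have the soft properties claimed in Theorem B.

**Facts on free groups.** We shall use the following repeatedly.

* (F1) A nilpotent subgroup of a free group is cyclic. It is free by Nielsen–Schreier, and, if nontrivial, has nontrivial center; a free group of rank at least 2 has trivial center.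
* (F2) The centralizer of a nontrivial element is cyclic, since it is a free group with nontrivial center. In $F$, if $c\ne0$, then $C_F(x_i^c)=H_i$: the centralizer is cyclic and contains $x_i$, which by abelianizing is not a proper power.
* (F3) A free group $K$ with a nontrivial cyclic normal subgroup $\langle u\rangle$ is cyclic. For $y\in K$ we have $yuy^{-1}=u^{\pm1}$, so $y^2$ commutes with $u$. The group $\langle y,u\rangle$ is free of rank at most 2. If its rank were 2, then $y,u$ would be a basis (free groups of finite rank are Hopfian), and $y^2$ would not commute with $u$. So $\langle y,u\rangle$ is cyclic and $y$ commutes with $u$. Thus $K=C_K(u)$ is cyclic.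

**Generators.** The elements $x_1,\dots,x_4,\varepsilon_1,\dots,\varepsilon_4$ generate $G_S$. Indeed the conjugates $g\varepsilon_ig^{-1}=(ge_i,0)$ generate $\mathcal H_S$ modulo $Z_S$, and $[\varepsilon_1,\varepsilon_2]=(0,\zeta_{12}(1))=(0,1)$ generates $Z_S$. The same computation gives $[\mathcal H_S,\mathcal H_S]=Z_S$.

**Continuity.** Take a word in these 8 generators and evaluate it as $(m,c)f$. The components $f$ and $m$ do not depend on $S$. The component $c$ is computed from finitely many values of $\beta$ on pairs of basis elements of $M$ that do not depend on $S$, so it depends on only finitely many values $\zeta^S_{34}(h)$. Such a value depends on $S$ only if $h\in H_3gH_4$ with $g\in\Delta$, and then only on whether $g\in S$. So whether the word is trivial depends only on whether finitely many elements of $\Delta$ lie in $S$, and the marked group $G_S$ depends continuously on $S$.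

**Bi-order.** Fix a bi-order on $F$. By (F2), $gH_i\mapsto gx_ig^{-1}$ identifies the $F$-set $F/H_i$ with the conjugacy class of $x_i$. The four classes are disjoint, as one sees by abelianizing. The order of $F$ is conjugation invariant, so the basis $\bigsqcup_iF/H_i$ of $M$ gets an $F$-invariant total order. Call $0\ne m\in M$ positive iff its coefficient at the largest basis element of its support is positive. Sums of positive elements are positive and exactly one of $m,-m$ is positive, so this is an $F$-invariant group order on $M$. Call $(m,c)f\in G_S$ positive iff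
$$f>1,\quad\text{or } f=1,\ m>0,\quad\text{or } f=1,\ m=0,\ c>0 .$$
We check that this is the positive cone of a bi-order, where $g<h$ means that $g^{-1}h$ is positive.

* Products of positive elements are positive. If one $F$-component is $>1$, so is the product of the two. If both are $1$, the $M$-components add, and if one of these is positive so is the sum. If both $M$-components are $0$, the $\mathbb Z$-components add.
* Exactly one of $g,g^{-1}$ is positive for $g\ne1$: inversion inverts $f$; if $f=1$ it negates $m$; if also $m=0$ it negates $c$.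
* The set is conjugation invariant. If $f>1$, a conjugate of the element has as its $F$-component a conjugate of $f$, which is $>1$. Conjugating $(m,c)$ by $(m',c')$ gives $(m,c+\omega(m',m))$: the $M$-component is unchanged, and if $m=0$ so is $c$. Conjugating by $f\in F$ gives $(fm,c)$, and the order on $M$ is $F$-invariant.

So $G_S$ is bi-orderable.

## 4. Translating $S$ does not change $G_S$

**Claim.** If $T=S\gamma$ with $\gamma\in\Delta$, then $G_S\cong G_T$.

The isomorphism replaces $x_4$ and $\varepsilon_4$ by their conjugates under $\gamma$. Let $\theta\in\operatorname{Aut}(F)$ fix $x_1,x_2,x_3$ and send $x_4\mapsto\gamma x_4\gamma^{-1}$; its inverse is the automorphism of the same form for $\gamma^{-1}$. Put $k_1=k_2=k_3=1$ and $k_4=\gamma$, and let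
$$A:M\to M,\qquad A(ge_i)=\theta(g)k_ie_i .$$
For $i\le3$ this is well defined because $\theta(gx_i)e_i=\theta(g)x_ie_i=\theta(g)e_i$. For $i=4$ it is because $\theta(gx_4)\gamma e_4=\theta(g)\gamma x_4e_4=\theta(g)\gamma e_4$. Clearly $A(fm)=\theta(f)A(m)$, and $A$ is bijective: its inverse sends $he_i$ to $\theta^{-1}(hk_i^{-1})e_i$.

I claim that $\zeta^T_{ij}(k_i^{-1}\theta(h)k_j)=\zeta^S_{ij}(h)$ for $i<j$. For $(1,2),(1,3),(2,3)$ the $k$'s are $1$, and $\theta$ is an automorphism fixing $x_1,x_2,x_3$. So it preserves each of the double cosets $H_1H_2$, $H_1x_2x_1^2H_2$, $H_1H_3$, $H_2H_3$ and their complements. For $(1,4),(2,4)$ both sides are $0$. For $(3,4)$ the map $h\mapsto\theta(h)\gamma$ sends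
$$x_3^agx_4^b\mapsto x_3^ag\gamma x_4^b,\qquad x_3^ax_1x_3\delta x_4^b\mapsto x_3^ax_1x_3\delta\gamma x_4^b ,$$
and $g\in S\iff g\gamma\in T$. So the values $1,2,3$ are carried to $1,2,3$. The inverse map $h\mapsto\theta^{-1}(h)\gamma^{-1}$ has the same form for $\gamma^{-1}$, so zeros correspond to zeros.

Hence $\beta_T(Am,Am')=\beta_S(m,m')$, as one sees on basis elements: $\beta_T(\theta(g)k_ie_i,\theta(h)k_je_j)=\zeta^T_{ij}(k_i^{-1}\theta(g^{-1}h)k_j)=\zeta_{ij}^S(g^{-1}h)$ for $i<j$, and both sides are $0$ for $i\ge j$. So $(m,c)f\mapsto(Am,c)\theta(f)$ is an isomorphism $G_S\to G_T$.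

## 5. An embedding $G_S\hookrightarrow G_T$ forces $T\in S\Delta$

Let $\phi:G_S\to G_T$ be injective and $\pi:G_T\to F$ the projection. We first show that $\phi$ respects the layers $Z\subset\mathcal H\subset G$, then that it sends the vectors $e_i$ to multiples of basis vectors, and then we compare tables.

**A warning about scaling.** The image $\phi(G_S)$ may be a much smaller subgroup, and $\phi$ may rescale the $e_i$ by integers. Here is what happens if the value $3$ is dropped from the definition, i.e. if $\zeta_{34}=0$ on $H_3x_1x_3\Delta H_4$. Let $S=\Delta$ and $T=\emptyset$, so $\zeta_{34}^S=1$ and $\zeta_{34}^T=2$ on $H_3\Delta H_4$. Let $B:M\to M$ be multiplication by $2$ on the summands $i=1,2,3$ and by $1$ on the summand $i=4$. Then $\beta_T(Bm,Bm')=4\beta_S(m,m')$: for the pairs $12,13,23$ the factor is $2\cdot2$, and for $34$ we have $2\cdot1\cdot2=4\cdot1$. So $(m,c)f\mapsto(Bm,4c)f$ is an injective homomorphism, although $\emptyset\notin\Delta\Delta=\{\Delta\}$. The value $3$ is used in step (j) to rule this out.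

**(a) $\phi(\mathcal H_S)\subseteq\mathcal H_T$.** The group $\pi\phi(\mathcal H_S)$ is a nilpotent subgroup of $F$, so it is cyclic by (F1), and it is normal in $\pi\phi(G_S)$. If it were nontrivial, then $\pi\phi(G_S)$ would be cyclic by (F3). Then $\phi(G_S)$ would be an extension of a subgroup of the nilpotent group $\mathcal H_T$ by a cyclic group, hence solvable. But $G_S$ contains the free group $F$, a contradiction.

**(b) $\theta:=\pi\phi|_F$ is injective.** We have $\phi(\ker\theta)\subseteq\mathcal H_T$ and $\phi$ is injective, so $\ker\theta$ is nilpotent, hence cyclic by (F1). It is normal in $F$. If it were nontrivial, $F$ would be cyclic by (F3).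

**(c) The induced maps on $Z$ and on $M$.** Since $Z_S=[\mathcal H_S,\mathcal H_S]$ and likewise for $T$, (a) gives $\phi(Z_S)\subseteq Z_T$. So $\phi(0,c)=(0,sc)$ for some integer $s\ne0$. Hence $\phi$ induces a homomorphism $\bar\phi:M=\mathcal H_S/Z_S\to\mathcal H_T/Z_T=M$. It satisfies $\bar\phi(fm)=\theta(f)\bar\phi(m)$: we have $\phi(f)\in\mathcal H_T\,\theta(f)$, and conjugation by elements of $\mathcal H_T$ acts trivially on the abelian group $\mathcal H_T/Z_T$. Applying $\phi$ to commutators,
$$\omega_T(\bar\phi m,\bar\phi m')=s\,\omega_S(m,m').$$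
For each $i$ the map $\omega_S(e_i,\cdot)$ is nonzero: $\omega_S(e_1,e_2)=1=-\omega_S(e_2,e_1)$, $\omega_S(e_3,e_1)=-1$, and $\omega_S(e_4,e_3)=-\zeta_{34}(1)\in\{-1,-2\}$. So $\bar\phi(e_i)\ne0$.

**(d) Fixed vectors in $M$, and the key identity.** This step shows that $\bar\phi(e_i)$ is a multiple of a basis vector. *If $1\ne w\in F$ fixes $0\ne m\in M$, then $m=n\,ge_j$ and $w=gx_j^bg^{-1}$ for some $n\ne0$, $b\ne0$, $g\in F$ and $j$.* The support of $m$ is finite and $w$-invariant. If $gH_j$ lies in it, some power $w^l$ with $l\ge1$ fixes $gH_j$, so $w^l\in gH_jg^{-1}$, and $w^l\ne1$ as $F$ is torsion free. Since $w$ commutes with $w^l$, (F2) gives $w\in gH_jg^{-1}$, so $w=gx_j^bg^{-1}$ with $b\ne0$. If $g'H_{j'}$ also lies in the support, then $w=g'x_{j'}^{b'}g'^{-1}$. Abelianizing, $j=j'$ and $b=b'$. Then $g^{-1}g'\in C_F(x_j^b)=H_j$, so $gH_j=g'H_{j'}$. The support is a single point.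

Now $\theta(x_i)\ne1$ by (b), and $\theta(x_i)\bar\phi(e_i)=\bar\phi(x_ie_i)=\bar\phi(e_i)\ne0$. Hence
$$\bar\phi(e_i)=n_ik_ie_{\tau(i)},\qquad\theta(x_i)=k_ix_{\tau(i)}^{b_i}k_i^{-1},\qquad n_i,b_i\ne0,$$
for some map $\tau:\{1,2,3,4\}\to\{1,2,3,4\}$, where $k_i\in F$ matters only modulo right multiplication by $H_{\tau(i)}$. Evaluating $\omega$ on $(e_i,he_j)$ we get
$$s\,\zeta_{ij}^S(h)=n_in_j\,\zeta^T_{\tau(i)\tau(j)}\bigl(k_i^{-1}\theta(h)k_j\bigr)\qquad(h\in F). \tag{3}$$
We are free to compose $\phi$ with conjugation by an element $f\in F\le G_T$. This replaces $\theta$ by $f\theta f^{-1}$ and each $k_i$ by $fk_i$, and leaves $s,n_i,b_i,\tau$ unchanged.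

**(e) $\{\tau(1),\tau(2)\}=\{1,2\}$ and $\tau(3)=3$.** By (3), $\zeta^S_{ij}\not\equiv0$ implies $\zeta^T_{\tau(i)\tau(j)}\not\equiv0$. For both $S$ and $T$ the pairs with $\zeta\not\equiv0$ are $\{1,2\},\{1,3\},\{2,3\},\{3,4\}$, and $\zeta_{ii}=0$. So $\tau$ is an endomorphism of this loopless graph. It sends the triangle $\{1,2,3\}$ to a triangle, and the only triangle is $\{1,2,3\}$. So $\tau$ permutes $\{1,2,3\}$. By (3), $\zeta^T_{\tau(1)\tau(2)}$ takes at least as many values as $\zeta_{12}^S$, namely three, while $\zeta_{13},\zeta_{23},\zeta_{31},\zeta_{32}$ take only two. So $\{\tau(1),\tau(2)\}=\{1,2\}$.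

**(f) $\tau$ does not swap $1$ and $2$.** Suppose it does. Then (3) for $(1,2)$ reads
$$s\,\zeta_{12}(h)=n_1n_2\zeta_{21}(k_1^{-1}\theta(h)k_2)=-n_1n_2\,\zeta_{12}\bigl(k_2^{-1}\theta(h)^{-1}k_1\bigr).$$
Comparing values, $s\{0,1,2\}\subseteq-n_1n_2\{0,1,2\}$. With $r=-s/(n_1n_2)\neq 0$, both $r$ and $2r$ lie in $\{1,2\}$, so $r=1$, i.e. $s=-n_1n_2$. For $h=1$ this gives $k_2^{-1}k_1\in H_1H_2$, say $k_2^{-1}k_1=x_1^ax_2^b$, so $k_2x_1^a=k_1x_2^{-b}$. We may adjust $k_2$ by $H_{\tau(2)}=H_1$ and $k_1$ by $H_{\tau(1)}=H_2$ on the right, so we may assume $k_1=k_2$. Composing $\phi$ with conjugation by $k_1^{-1}$, we may assume $k_1=k_2=1$. Now $\theta(x_1)=x_2^{b_1}$ and $\theta(x_2)=x_1^{b_2}$. For $h=x_2x_1^2$ we have $\theta(h)^{-1}=x_2^{-2b_1}x_1^{-b_2}$, which must lie in $H_1x_2x_1^2H_2$, since $\zeta_{12}(h)=2$. Elements there are the reduced words $x_1^ax_2x_1^2x_2^b$. Comparing reduced words, $a=b=0$ and $-2b_1=1$, which is impossible.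

**(g) We may assume $k_1=k_2=1$ and $\theta|_\Delta=\mathrm{id}$.** Now $\tau(1)=1$, $\tau(2)=2$, and (3) reads $s\zeta_{12}(h)=n_1n_2\zeta_{12}(k_1^{-1}\theta(h)k_2)$. Comparing values as in (f), $s=n_1n_2$. At $h=1$, $k_1^{-1}k_2\in H_1H_2$, say $k_1^{-1}k_2=x_1^ax_2^b$, so $k_1x_1^a=k_2x_2^{-b}$. Adjusting $k_1$ by $H_1$ and $k_2$ by $H_2$ and then conjugating, we get $k_1=k_2=1$. So $\theta(x_1)=x_1^{b_1}$ and $\theta(x_2)=x_2^{b_2}$. At $h=x_2x_1^2$ we get $x_2^{b_2}x_1^{2b_1}\in H_1x_2x_1^2H_2$. Comparing reduced words, $b_2=1$ and $2b_1=2$.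

**(h) We may assume $k_3=1$.** Recall $\tau(3)=3$. Formula (3) for $(1,3)$ and $(2,3)$ at $h=1$ shows $\zeta_{13}(k_3)\ne0$ and $\zeta_{23}(k_3)\ne0$, so $k_3\in H_1H_3\cap H_2H_3$. If $x_1^ax_3^b=x_2^{a'}x_3^{b'}$ then $a=a'=0$, so $k_3\in H_3$. It matters only modulo $H_3$, so we may take $k_3=1$. Thus $\theta(x_3)=x_3^{b_3}$.

**(i) $\tau(4)=4$, and we may assume $k_4=\gamma\in\Delta$.** For every $g\in\Delta$ we have $\zeta^S_{34}(g)\ne0$ and $\theta(g)=g$, so (3) for $(3,4)$ gives
$$\zeta^T_{3\tau(4)}(gk_4)\ne0\qquad\text{for all }g\in\Delta .$$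
In particular $\tau(4)\ne3$. If $\tau(4)=1$, then $gk_4\in H_3H_1$ for all $g\in\Delta$, because $\zeta_{31}(y)=-\zeta_{13}(y^{-1})$. Taking $g=1$, $k_4=x_3^ax_1^b$; taking $g=x_2$, $x_2x_3^ax_1^b\in H_3H_1$, which is false, as the exponent sum of $x_2$ shows. If $\tau(4)=2$, then $gk_4\in H_3H_2$ for all $g\in\Delta$, so $k_4=x_3^ax_2^b$ and $x_1x_3^ax_2^b\in H_3H_2$, false by the exponent sum of $x_1$. So $\tau(4)=4$, and for all $g\in\Delta$
$$gk_4\in\Sigma:=H_3\Delta H_4\,\cup\,H_3x_1x_3\Delta H_4. \tag{4}$$
By the reduced forms $x_3^agx_4^b$ and $x_3^ax_1x_3\delta x_4^b$, the reduced word of an element of $\Sigma$ starts with $x_3^{\pm1}$, or contains no $x_3^{\pm1}$, or starts with $x_1$. Taking $g=1$ in (4) and adjusting $k_4$ by $H_4$ on the right, either $k_4=x_3^a\gamma$ or $k_4=x_3^ax_1x_3\gamma$, with $\gamma\in\Delta$. In the first case with $a\ne0$, and in the second case for any $a$, the reduced word of $x_2k_4$ starts with $x_2$ and contains $x_3^{\pm1}$. So $x_2k_4\notin\Sigma$, contradicting (4) for $g=x_2$. Hence $k_4=\gamma$.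

**(j) $T=S\gamma$.** Put $\rho=s/(n_3n_4)$. Then (3) for $(3,4)$ says $\rho\,\zeta_{34}^S(h)=\zeta_{34}^T(\theta(h)\gamma)$. For $h=x_1x_3$ the left side is $3\rho\ne0$ and the right side is $\zeta^T_{34}(x_1x_3^{b_3}\gamma)$ with $b_3\ne0$. So $x_1x_3^{b_3}\gamma\in\Sigma$. Its reduced word starts with $x_1$ and contains $x_3^{\pm1}$, so it is of the form $x_1x_3\delta x_4^b$. This forces $b_3=1$, and then the value is $3$. So $\rho=1$. For $h=g\in\Delta$ we now have $\zeta_{34}^S(g)=\zeta_{34}^T(g\gamma)$, i.e. $g\in S\iff g\gamma\in T$. Thus $T=S\gamma$. $\square$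

With Sections 3 and 4, this completes the proof of Theorem B.

## 6. Embeddings of $EL_3$ that fix $GL_3(\mathbb F_2)$

We turn to Theorem A. One direction is immediate: if $G\hookrightarrow G'$ then $k[G]\hookrightarrow k[G']$, and so $EL_3(k[G])\hookrightarrow EL_3(k[G'])$. For the other, let $R=k[G]$, $R'=k[G']$, and let $\psi:EL_3(R)\to EL_3(R')$ be injective. The anchor is the finite subgroup
$$\Gamma_0=GL_3(\mathbb F_2)=EL_3(\mathbb F_2)\le EL_3(R).$$
If $\psi$ is the identity on $\Gamma_0$, Theorem A follows by hand from two lemmas.

**Lemma 6.1.** Let $A\supseteq\mathbb F_2$ be a ring without zero divisors and $\psi_1:EL_3(R)\to GL_3(A)$ an injective homomorphism that is the identity on $\Gamma_0$. Then there is an injective unital ring homomorphism $\varphi:R\to A$ with $\psi_1(E_{ij}(r))=E_{ij}(\varphi(r))$ for all $i\neq j$ and $r\in R$.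

*Proof.* Let $X=\psi_1(E_{12}(r))$. Since $E_{12}(r)$ commutes with $E_{13}(1)$ and $E_{32}(1)$, which lie in $\Gamma_0$, the matrix $X$ commutes with $e_{13}$ and $e_{32}$.

The matrix $Xe_{13}$ has the first column of $X$ in its third column, and $e_{13}X$ has the third row of $X$ in its first row; other entries are zero. Equality gives $X_{21}=X_{31}=X_{32}=0$ and $X_{11}=X_{33}$. Similarly $Xe_{32}$ has the third column of $X$ in its second column, and $e_{32}X$ has the second row of $X$ in its third row, so $X_{13}=X_{23}=X_{21}=0$ and $X_{22}=X_{33}$. So $X=\xi\cdot 1+\mu e_{12}$ with $\xi,\mu\in A$.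

As $E_{12}(r)^2=1$, we get $\xi^2=1$, so $(\xi-1)^2=0$ in characteristic 2, and $\xi=1$. Put $\varphi(r)=\mu$. Since $E_{12}(r)E_{12}(r')=E_{12}(r+r')$, the map $\varphi$ is additive. It is injective because $\psi_1$ is, and $\varphi(1)=1$ because $\psi_1$ is the identity on $\Gamma_0$. Permutation matrices lie in $\Gamma_0$, and conjugating by them carries $E_{12}$ to every $E_{ij}$ with $i\ne j$. So $\psi_1(E_{ij}(r))=E_{ij}(\varphi(r))$ with the same $\varphi$. Finally $[E_{12}(a),E_{23}(b)]=E_{13}(ab)$ gives $\varphi(ab)=\varphi(a)\varphi(b)$. $\square$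

For a nonzero finite sum $p\in k[L]$, $L$ bi-ordered, let $\min\operatorname{supp}p$ and $\max\operatorname{supp}p$ be the smallest and largest group elements that occur. If $g_0=\min\operatorname{supp}p$ and $h_0=\min\operatorname{supp}p'$, then $g_0h_0<gh$ for all other pairs $(g,h)$ in the two supports. So $\min\operatorname{supp}(pp')=g_0h_0$; in particular $k[L]$ has no zero divisors. The same holds for maxima.

**Lemma 6.2.** If $L$ is bi-ordered, every unit $d$ of $k[L]$ is an element of $L$.

*Proof.* We have $\min\operatorname{supp}d\cdot\min\operatorname{supp}d^{-1}=1=\max\operatorname{supp}d\cdot\max\operatorname{supp}d^{-1}$. Since $\min\le\max$ for both factors, both inequalities are equalities. So $d$ has one-point support, and its coefficient is $1\in\mathbb F_2$. $\square$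

So if $\psi$ is the identity on $\Gamma_0$, Lemma 6.1 with $A=R'$ gives a ring embedding $\varphi:R\to R'$. The units $\varphi(u)$, $u\in G$, lie in $G'$, and $G\hookrightarrow G'$.

In general, $\psi(\Gamma_0)$ is just some copy of $GL_3(\mathbb F_2)$ in $EL_3(R')$. We shall be able to conjugate it to the standard copy, but only over a division ring containing $R'$. Then $\varphi$ takes values in that division ring, and Lemma 6.2 says nothing about its units. Let us see exactly what survives.

## 7. Series with well-ordered support, and the right ideal left by an embedding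

**(MN)** Mal'cev, Neumann: for a bi-ordered group $(L,<)$, the formal series over $k$ with well-ordered support in $L$ form a division ring $k((L,<))\supseteq k[L]$.

For $0\ne d\in k((L,<))$ put $v(d)=\min\operatorname{supp}d$. As for finite sums, $v(dd')=v(d)v(d')$. Since $k=\mathbb F_2$, we have $d=v(d)+(\text{larger terms})$. Let $D_+(L)$ be the division closure of $k[L]$ in $k((L,<))$, i.e. the smallest division subring containing $k[L]$. For $L=\langle x\rangle\cong\mathbb Z$ with $x>1$, $k((L,<))$ is the field of Laurent series $k((x))$ and $D_+(L)=k(x)$.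

Now fix a bi-order on $G'$, let $D=D_+(G')$, and regard $\psi$ as a map to $GL_3(D)$.

**Step 1. $\psi|_{\Gamma_0}$ is conjugate in $GL_3(D)$ to $u\mapsto u$ or to $u\mapsto(u^T)^{-1}$.** We use the classical list: the irreducible $\overline{\mathbb F}_2$-representations of $GL_3(\mathbb F_2)$ are the trivial one, the natural one, its dual and the 8-dimensional Steinberg representation, and all are realized over $\mathbb F_2$. Let $\mathfrak r$ be the radical of $k\Gamma_0$. It is nilpotent, and by the list
$$k\Gamma_0/\mathfrak r\cong M_1(k)\times M_3(k)\times M_3(k)\times M_8(k).$$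
View $V=D^3$ (columns) as a bimodule: $\Gamma_0$ acts on the left via $\psi$ and $D$ by right scalars. Consider the filtration $V\supseteq\mathfrak rV\supseteq\mathfrak r^2V\supseteq\cdots\supseteq0$ by sub-bimodules. Each quotient $\mathfrak r^jV/\mathfrak r^{j+1}V$ is a module over $(k\Gamma_0/\mathfrak r)\otimes_kD^{op}$, a product of matrix rings $M_n(D^{op})$ with $n=1,3,3,8$. So it is a direct sum of simple modules, and these are $W\otimes_kD$ with $W$ irreducible over $k$, of $D$-dimension $\dim_kW\in\{1,3,8\}$. The dimensions add up to $\dim_DV=3$. There are two possibilities.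

* There is exactly one factor, of dimension 3. Then $V\cong W\otimes_kD$ with $W$ natural or dual. An isomorphism is given by a matrix in $GL_3(D)$, and this is the claim.
* All factors are trivial. In a basis adapted to the filtration, $\psi(\Gamma_0)$ consists of unitriangular matrices, so it is nilpotent. But $\Gamma_0$ is perfect, being generated by the $E_{ij}(1)=[E_{il}(1),E_{lj}(1)]$. A perfect nilpotent group is trivial, so $\psi(\Gamma_0)=1$, contradicting injectivity.

**Step 2. We may assume the first alternative.** Let $*$ be the anti-automorphism of $R=k[G]$ with $g\mapsto g^{-1}$ for $g\in G$. Then $X\mapsto(X^*)^T$ is an anti-automorphism of $M_3(R)$, so $X\mapsto((X^*)^T)^{-1}$ is an automorphism of $GL_3(R)$. It sends $E_{ij}(r)$ to $(1+r^*e_{ji})^{-1}=E_{ji}(r^*)$ (characteristic 2), so it restricts to an automorphism of $EL_3(R)$. On $\Gamma_0$ it is $u\mapsto(u^T)^{-1}$. Precomposing $\psi$ with it if necessary, we obtain $g\in GL_3(D)$ such that $\psi_1=g\psi g^{-1}$ is the identity on $\Gamma_0$. The new $\psi$ is still an injective map into $EL_3(R')$.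

**Step 3. The ring homomorphism.** Lemma 6.1 with $A=D$ gives an injective unital ring homomorphism $\varphi:R\to D$ with $\psi_1(E_{ij}(r))=E_{ij}(\varphi(r))$.

**Step 4. A right ideal of $R'$ stabilized by $G$.** Here we use that $\psi$ itself has values over $R'$. Let $h=g^{-1}$, so $\psi=h\psi_1g$. For $i\ne j$,
$$h\,\varphi(r)e_{ij}\,g=\psi(E_{ij}(r))-1\in M_3(R').$$
Since $h\varphi(r)e_{11}g=(h\varphi(r)e_{12}g)(he_{21}g)$, the matrix $h\varphi(r)e_{11}g$ also lies in $M_3(R')$. Its entries are
$$h_{i1}\,\varphi(r)\,g_{1j}\in R'\qquad\text{for all }i,j\text{ and all }r\in R. \tag{5}$$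
Fix $i$ with $\eta:=h_{i1}\ne0$. Let $I=\sum_j\eta g_{1j}R'$. By (5) with $r=1$ it is a right ideal of $R'$, and it is nonzero because some $g_{1j}\ne0$. Put $\varphi'(r)=\eta\varphi(r)\eta^{-1}$. Since $\sum_lg_{1l}h_{l1}=(gh)_{11}=1$,
$$\varphi'(r)\,\eta g_{1j}=\eta\varphi(r)g_{1j}=\sum_l(\eta g_{1l})\,\bigl(h_{l1}\varphi(r)g_{1j}\bigr)\in I,$$
because the second factors lie in $R'$ by (5). So $\varphi'(r)I\subseteq I$ for all $r\in R$. Applying this to $u$ and $u^{-1}$ for $u\in G$,
$$\varphi'(u)\,I=I\qquad(u\in G). \tag{6}$$

**What is left.** The map $\chi(u)=v(\varphi'(u))$ is a homomorphism $G\to G'$, since $v$ is multiplicative. It is injective, and Theorem A is proved, if we can show: an element $d\in D_+(L)^\times$ with $dI=I$ and $v(d)=1$ is $1$. We try this on easy cases.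

*Principal ideals.* Let $I=qk[L]$. Then $q^{-1}dq\,k[L]=k[L]$, so $q^{-1}dq$ is a unit of $k[L]$. By Lemma 6.2 it is some $w\in L$. From $d=qwq^{-1}$ and $v(d)=1$ we get $v(q)wv(q)^{-1}=1$, so $w=1$ and $d=1$. Note that $d$ need not lie in $k[L]$ here if we drop $v(d)=1$. Take $L$ free on $x,y$ with $x>1$, and $d=(1+x)y(1+x)^{-1}=\sum_{n\ge0}(yx^n+xyx^n)$. All these group elements are distinct, so $d$ has infinite support, yet $dI=I$ for $I=(1+x)k[L]$.

*$L=\mathbb Z^n$.* Here $k[L]$ is noetherian and commutative, and $D_+(L)$ is its field of fractions. Let $p_1,\dots,p_r$ generate $I$, and write $dp_i=\sum_ja_{ij}p_j$ with $a_{ij}\in k[L]$. Then $\det(d\cdot1-(a_{ij}))$ kills all $p_i$, hence is $0$, so $d$ is integral over $k[L]$. As $k[L]$ is a unique factorization domain it is integrally closed, so $d\in k[L]$, and likewise $d^{-1}\in k[L]$. Lemma 6.2 gives $d\in L$, so $d=v(d)=1$.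

For noncommutative $L$ there is no such determinant, and nothing in Step 4 makes $I$ principal. What worked in Lemma 6.2 was a comparison of the bottom and the top of the support of $d$. For $d\in D_+(L)$ the bottom makes sense, but a series with well-ordered support may have no top. The way out is to give $d$ a second expansion, for the reversed order.

## 8. The same division ring read from the top, and convex jumps

Two tools are needed: the second expansion, and a real-valued degree to measure with.

**Convex jumps.** Let $L$ be bi-ordered and $\kappa>1$ in $L$. A subgroup $B$ is *convex* if $b\le g\le b'$ with $b,b'\in B$ implies $g\in B$. Put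
$$C=\{g\in L:\kappa^{-n}\le g\le\kappa^n\text{ for some }n\}.$$
Inequalities can be multiplied and inverted in a bi-ordered group, so $C$ is a subgroup, and it is convex. A convex subgroup of $C$ is proper iff it does not contain $\kappa$. Convex subgroups form a chain: if $g\in A\setminus B$ with, say, $g>1$, then every $b\in B$ satisfies $g^{-1}<b<g$, since otherwise $g\in B$ by convexity; hence $B\subseteq A$. So the union $C^-$ of the proper convex subgroups of $C$ is a convex subgroup not containing $\kappa$, the largest proper one. Conjugation by elements of $C$ permutes the convex subgroups of $C$, so $C^-$ is normal in $C$. The quotient $C/C^-$ is an ordered group with no proper nontrivial convex subgroup. It is therefore archimedean: for $y>1$ in it, the elements lying between powers of $y$ form a nontrivial convex subgroup, hence everything. By Hölder's theorem it embeds in $\mathbb R$ as an ordered group. We obtain a weakly monotone homomorphism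
$$\deg:C\to\mathbb R\quad\text{with kernel }C^-\text{ and }\deg\kappa>0 .$$
Example: let $L=\mathbb Z^2=\langle x,y\rangle$ be ordered lexicographically with $x$ infinitely larger than $y>1$. For $\kappa=x$ we get $C=L$, $C^-=\langle y\rangle$, and $\deg$ is the exponent of $x$. For $\kappa=y$ we get $C=\langle y\rangle$ and $C^-=1$.

**Bi-orderable groups are locally indicable,** i.e. every nontrivial finitely generated subgroup maps onto $\mathbb Z$. Indeed, subgroups of bi-ordered groups are bi-ordered, so let $L\ne1$ be finitely generated, and let $\kappa$ be the largest among the generators and their inverses. Then $\kappa>1$ and $C=L$, and $\deg L$ is a nontrivial finitely generated subgroup of $\mathbb R$, which is free abelian of positive rank.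

**Hughes-free division rings.** Let $L$ be locally indicable and let $D\supseteq k[L]$ be a division ring generated by $k[L]$ as a division ring. It is *Hughes-free* if for each nontrivial finitely generated $H\le L$ and $N\trianglelefteq H$ with $H/N=\langle tN\rangle\cong\mathbb Z$, the powers of $t$ are left linearly independent over $D(N)$, the division closure of $k[N]$ in $D$. For $L=\langle x\rangle\cong\mathbb Z$ and $D=k(x)$ the condition concerns $H=\langle x^n\rangle$ with $n\geq 1$, $N=1$ and $t=x^{\pm n}$. It says that the powers of $x^n$ are linearly independent over $k$, which is true.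

**(H)** Hughes (Comm. Pure Appl. Math. 23, 1970; see also Dicks–Herbera–Sánchez, Comm. Algebra 32, 2004): if $L$ is locally indicable, any two Hughes-free division rings of fractions of $k[L]$ are isomorphic by an isomorphism that is the identity on $k[L]$.

**Two expansions.** Let $(L,<)$ be bi-ordered. The reversed order is also a bi-order, and $k((L,>))$ consists of the series whose support is well-ordered for $>$, so that every nonempty subset of it has a largest element for $<$. Let $D_+(L)$ and $D_-(L)$ be the division closures of $k[L]$ in $k((L,<))$ and $k((L,>))$. Both are Hughes-free. The division closure of $k[N]$ lies in the division ring of series supported in $N$. So if $c_i\in D(N)$, the series $c_it^i$ is supported in the coset $Nt^i$. These cosets are disjoint for different $i$, so a sum $\sum c_it^i$ vanishes only if all $c_i=0$. By (H) there is an isomorphism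
$$\sigma:D_+(L)\to D_-(L),\qquad\sigma|_{k[L]}=\mathrm{id}.$$
In $k((L,>))$ the function $\max\operatorname{supp}$ is multiplicative, just as $v=\min\operatorname{supp}$ is in $k((L,<))$. So $d\in D_+(L)^\times$ has a bottom $v(d)$ and a top $\max\operatorname{supp}\sigma(d)$. In the example $L=\langle x\rangle$, the element $(1+x)^{-1}$ is $\sum_{n\ge0}x^n$ in $k((x))$ and $\sum_{n\ge1}x^{-n}$ in $k((x^{-1}))$. Its bottom is $1$ and its top is $x^{-1}$. The top may well be smaller than the bottom, so a comparison as in Lemma 6.2 cannot be made for $d$ alone. It can be made for $dp$ with $p\in I$, because $dp\in I$ is a finite sum, for which bottom $\le$ top. This is how $I$ enters.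

## 9. Stabilizers of right ideals in $k[L]$

**Proposition 9.1.** Let $(L,<)$ be bi-ordered, $I\ne0$ a right ideal of $k[L]$, and $d\in D_+(L)^\times$ with $dI=I$ and $v(d)=1$. Then $d=1$.

*Proof.* Let $\ell(I)=\min\{|\operatorname{supp}q|:0\ne q\in I\}$. We use induction on $\ell(I)$, over all $(L,<,I,d)$ simultaneously; the group will change in the induction step.

**The case $\ell(I)=1$.** Then $I$ contains a group element, so $I=k[L]$. From $dI=I=d^{-1}I$ we get $d,d^{-1}\in k[L]$. By Lemma 6.2, $d\in L$, so $d=v(d)=1$.

From now on $\ell(I)\ge2$.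

**Comparing bottom and top.** This step controls the top of $d$. Choose $q\in I$ with $|\operatorname{supp}q|=\ell(I)$. Right multiplication by an element of $L$ lets us assume $\min\operatorname{supp}q=1$. Let $\kappa=\max\operatorname{supp}q>1$, and take $C,C^-,\deg$ for this $\kappa$. Put $d_-=\sigma(d)$ and $\lambda=\max\operatorname{supp}d_-$. For $p\in I$ and $n\in\mathbb Z$ we have $d^np\in I\subseteq k[L]$, so $d_-^np=\sigma(d^np)=d^np$. Computing the bottom in $k((L,<))$ and the top in $k((L,>))$, for $0\ne p\in I$,
$$\min\operatorname{supp}(d^np)=\min\operatorname{supp}p,\qquad\max\operatorname{supp}(d^np)=\lambda^n\max\operatorname{supp}p. \tag{7}$$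
With $p=q$ this gives $1\le\lambda^n\kappa$ for all $n\in\mathbb Z$. So $\lambda^n\ge\kappa^{-1}$, and replacing $n$ by $-n$, also $\lambda^n\le\kappa$. Thus $\lambda\in C$, and $|n\deg\lambda|\le\deg\kappa$ for all $n$ forces $\deg\lambda=0$.

**Moving into $C$.** Let $J=I\cap k[C]$, a right ideal of $k[C]$. It contains $q\ne0$, since $\operatorname{supp}q\subseteq[1,\kappa]\subseteq C$. For $0\ne p\in J$, (7) shows that the minimum and maximum of $\operatorname{supp}(d^{\pm1}p)$ lie in $C$; by convexity $d^{\pm1}p\in k[C]$, so $d^{\pm1}p\in J$. Hence $dJ=J$. Moreover $d=(dq)q^{-1}$, with $dq,q\in k[C]$. As $k((C,<))$ is a division ring, $d$ has support in $C$. In the same way $d_-=(dq)q^{-1}$, computed in $k((C,>))$, has support in $C$.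

**The first correction term of $d$ has degree $0$.** Suppose $d\ne1$ and let $e=d-1$, so $eJ\subseteq J$. Put $\tau=v(e)$. Since $v(d)=1$ and $k=\mathbb F_2$, we have $d=1+(\text{larger terms})$, so $\tau>1$; put $a=\deg\tau\ge0$. Put $\tau_-=\max\operatorname{supp}(d_--1)$, where $d_-\ne1$ because $\sigma$ is injective. As $\tau_-\le\max(\lambda,1)$ and $\deg\lambda=0$, we get $a_-:=\deg\tau_-\le0$. For $n\ge0$ we have $0\ne e^nq\in J\subseteq k[L]$ and $e^nq=\sigma(e^nq)=(d_--1)^nq$. So
$$\min\operatorname{supp}(e^nq)=\tau^n,\qquad\max\operatorname{supp}(e^nq)=\tau_-^n\kappa .$$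
Hence $\tau^n\le\tau_-^n\kappa$ and $na\le na_-+\deg\kappa$ for all $n\ge0$, so $a\le a_-$. With $a\ge0\ge a_-$ this gives $a=a_-=0$. Thus $\tau\in C^-$.

If $C^-=1$, this already contradicts $\tau>1$. In general we descend to $C^-$.

**Restriction to degree $0$.** For a series $c\in k((C,<))$ supported in $\{g\in C:\deg g\ge0\}$, let $c_0$ be its restriction to $C^-=\ker\deg$. On such series, $c\mapsto c_0$ is a ring homomorphism: if $\deg g,\deg g'\ge0$ and $\deg(gg')=0$, then both degrees are $0$. Since $v(d)=v(d^{-1})=1$, the supports of $d$ and $d^{-1}$ consist of elements $\ge1$, which have degree $\ge0$. So $d_0$ and $(d^{-1})_0$ are defined, and $(d^{-1})_0=d_0^{-1}$. Clearly $v(d_0)=1$. Also $d_0\ne1$, because $\tau\in C^-\cap\operatorname{supp}(d-1)$. Let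
$$J_0=\{p_0:\ p\in J,\ \deg\ge0\text{ on }\operatorname{supp}p\}.$$
We verify the hypotheses of the proposition for $(C^-,<,J_0,d_0)$, where $C^-$ carries the restricted order.

* $J_0$ is a right ideal of $k[C^-]$, since it is closed under addition and $p_0r=(pr)_0$ for $r\in k[C^-]$. It contains $q_0$, and $q_0\ne0$ since $1\in\operatorname{supp}q_0$.
* $d_0J_0=J_0$. Let $p\in J$ be nonzero with $\deg\ge0$ on $\operatorname{supp}p$. Then $d^{\pm1}p\in J$ has the same minimum of support as $p$ by (7), so by monotonicity $\deg\ge0$ on its support. So $d_0^{\pm1}p_0=(d^{\pm1}p)_0\in J_0$.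
* $d_0\in D_+(C^-)^\times$, since $d_0=(dq)_0\,q_0^{-1}$ with $(dq)_0,q_0\in k[C^-]$, and $d_0\ne0$.

Finally $|\operatorname{supp}q_0|<|\operatorname{supp}q|$, because $\kappa\in\operatorname{supp}q$ and $\deg\kappa>0$. So $\ell(J_0)<\ell(I)$, and induction gives $d_0=1$, a contradiction. Hence $d=1$. $\square$

**End of the proof of Theorem A.** Return to Section 7, with $\varphi'(r)=\eta\varphi(r)\eta^{-1}$ and $\varphi'(u)I=I$ for $u\in G$, as in (6). The map $\chi(u)=v(\varphi'(u))$ is a homomorphism $G\to G'$. If $\chi(u)=1$, Proposition 9.1 with $L=G'$ and $d=\varphi'(u)\in D_+(G')^\times$ gives $\varphi'(u)=1$. So $\varphi(u)=1=\varphi(1)$, and $u=1$ because $\varphi$ is injective. Hence $G\hookrightarrow G'$. $\square$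

## 10. The reduction $S\mapsto K_S$

**Proof of Theorem C.** *Property (T).* The ring $k[G_S]$ is finitely generated, so $K_S=EL_3(k[G_S])$ is Kazhdan by (EJ).

*A marking with 102 generators.* Consider the $6\cdot17=102$ elements $E_{ij}(1)$ and $E_{ij}(g)$, where $g$ runs over the 8 generators of $G_S$ and their inverses. Let $P$ be the subgroup they generate. The set of $r\in k[G_S]$ such that all $E_{ij}(r)$ lie in $P$ is a subring, since
$$E_{ij}(a+b)=E_{ij}(a)E_{ij}(b),\qquad E_{ij}(ab)=[E_{il}(a),E_{lj}(b)]\quad(i,l,j\text{ distinct}),$$
and additive inverses are automatic in characteristic 2. This subring contains $1$ and the generators of $G_S$ with their inverses, so it is all of $k[G_S]$, and $P=K_S$.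

*Continuity.* A word in the 102 generators evaluates to a matrix whose entries are sums of finitely many words in the generators of $G_S$, and these words do not depend on $S$. Whether this matrix is the identity is determined by which of these finitely many words, together with the empty word, are equal in $G_S$. By Section 3 this depends only on whether finitely many elements of $\Delta$ lie in $S$. So $f:S\mapsto K_S$ is a continuous map $2^\Delta\to\mathcal G_{102}$ with values in $\mathcal G_{kaz}$.

*The equivalences (2).* If $T\in S\Delta$, then $G_S\cong G_T$ by Theorem B, so $K_S\cong K_T$. Then $K_S\approx_{em}K_T$, and then $K_S\hookrightarrow K_T$. Conversely, if $K_S\hookrightarrow K_T$, then $G_S\hookrightarrow G_T$ by Theorem A, since both groups are bi-orderable, and so $T\in S\Delta$ by Theorem B.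

*Universality.* By (2), $f$ is a Borel reduction of the orbit equivalence relation of the translation action of $\Delta\cong F_2$ on $2^\Delta$ both to $\cong$ and to $\approx_{em}$ on $\mathcal G_{kaz}$. The former relation is universal by (DJK). Given any countable Borel equivalence relation, compose a Borel reduction of it to the translation relation with $f$. The composite is a Borel reduction to $\cong$ and to $\approx_{em}$. So both are universal countable Borel equivalence relations on $\mathcal G_{kaz}$, and the conjecture is true. $\square$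

**Remark.** The composite in the last step gives, for every countable Borel equivalence relation $E$ on $X$, one Borel map $x\mapsto K_x\in\mathcal G_{kaz}\cap\mathcal G_{102}$ such that $x\,E\,y$ implies $K_x\cong K_y$, while if $x$ and $y$ are not $E$-equivalent then neither of $K_x,K_y$ embeds in the other. In particular $\cong$ and $\approx_{em}$ are universal already on $\mathcal G_{kaz}\cap\mathcal G_{102}$.
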